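\title{Ample stable theories without groups whose witnesses are orthogonal to all trivial types}


\begin{abstract}
For every $n\ge 1$ we construct a stable $n$-ample theory that interprets no infinite group and in which $n$-ampleness is witnessed over $\emptyset$ by elements $a_0,\dots,a_n$ whose types have weight one and are orthogonal to every trivial type; the type of the whole tuple is orthogonal to every trivial type as well. The theory is a reduct of a trivial theory of unary functions. It remembers a partial order of finite height and a family of unordered triples, and it forgets which element was attached to which.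
\end{abstract}

\section{Introduction}

Let $T$ be a complete stable theory in a countable language, with monster model $\mathbb M$. We work in $\mathbb M^{eq}$, and $\operatorname{acl}$, $\operatorname{dcl}$ are taken there; \emph{real} means in the home sorts. We write $c\downarrow_A B$ if $\operatorname{tp}(c/A\cup B)$ does not fork over $A$, and we omit $A$ if it is empty. A family is \emph{independent over $A$} if each member is independent over $A$ from the union of the others.

\begin{definition}\label{def:ample}
Let $n\ge 1$. The theory $T$ is \emph{$n$-ample} if there are a small set $A$ and tuples $a_0,\dots,a_n$ in $\mathbb M^{eq}$ such that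
\begin{enumerate}
\item[(i)] $a_n\not\downarrow_A a_0$;
\item[(ii)] $a_{i+1}\downarrow_{Aa_i}a_0\dots a_{i-1}$ for $1\le i<n$;
\item[(iii)] $\operatorname{acl}(Aa_0)\cap\operatorname{acl}(Aa_1)=\operatorname{acl}(A)$;
\item[(iv)] $\operatorname{acl}(Aa_0\dots a_{i-1}a_i)\cap\operatorname{acl}(Aa_0\dots a_{i-1}a_{i+1})=\operatorname{acl}(Aa_0\dots a_{i-1})$ for $1\le i<n$.
\end{enumerate}
We then say that $a_0,\dots,a_n$ \emph{witness $n$-ampleness over $A$}.
\end{definition}

Conditions (i) and (ii) describe a chain along which dependence is handed on: each $a_{i+1}$ sees the earlier terms only through $a_i$, and yet $a_n$ still depends on $a_0$. Taken alone they are cheap, since $a_0=\dots=a_n\notin\operatorname{acl}(A)$ satisfies them. Conditions (iii) and (iv) remove this reason for dependence: $a_i$ and $a_{i+1}$ may not share an algebraic element unless it is algebraic over the earlier terms. For $n=1$ only (i) and (iii) remain, and they ask for a dependence that no common algebraic element explains. The picture to keep in mind for $n=2$ is a point on a line in a plane.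

\begin{definition}\label{def:trivial}
\begin{enumerate}
\item[(a)] $T$ is \emph{trivial} if for every small set $C$ and all $a,b,c$ that are pairwise independent over $C$, the family $\{a,b,c\}$ is independent over $C$.
\item[(b)] A type $p$ over $B$ is \emph{trivial} if for every $C\supseteq B$, any set of realizations of nonforking extensions of $p$ to $C$ that is pairwise independent over $C$ is independent over $C$.
\item[(c)] Types $p\in S(B)$ and $q\in S(C)$ are \emph{orthogonal} if for every $D\supseteq B\cup C$, every realization $a$ of a nonforking extension of $p$ to $D$ and every realization $b$ of a nonforking extension of $q$ to $D$ satisfy $a\downarrow_D b$.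
\item[(d)] A type $p$ over $B$ has \emph{weight one} if it is not algebraic and, whenever $a$ realizes a nonforking extension of $p$ to some $C\supseteq B$ and $b\downarrow_C e$, we have $a\downarrow_C b$ or $a\downarrow_C e$.
\end{enumerate}
\end{definition}

For each $n$, the free $n$-pseudospace (the $n$-space of Tent and of Baudisch, Martin-Pizarro and Ziegler) is an $\omega$-stable trivial theory that is $n$-ample and interprets no infinite group. Hrushovski's ab initio construction gives a non-trivial strongly minimal set that interprets no infinite group. The disjoint union of the two structures is stable, interprets no infinite group, is non-trivial because of the strongly minimal set, and is $n$-ample because of the $n$-space. The following question, posed in \cite{source}, is designed to exclude such examples.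

\medskip
\noindent\textbf{Problem.} \emph{Let $n\ge2$. Is there a stable $n$-ample theory that interprets no infinite group and in which $n$-ampleness is witnessed by elements $a_0,\dots,a_n$ over a set $A$ such that each type $\operatorname{tp}(a_i/A)$ is orthogonal to every trivial type (over any parameter set)?}
\medskip

Triviality is a cheap way to exclude groups: independent generic elements $g,h$ of an infinite stable group give a pairwise independent, dependent triple $g,h,gh$. A theory as in the problem cannot be trivial. Indeed, in a trivial theory every type is trivial (by induction on the number of realizations, grouping all but two of them into one tuple), and $\operatorname{tp}(a_n/A)$, being non-algebraic by (i), is not orthogonal to itself. The problem thus asks for ampleness carried by elements that have nothing in common with any trivial type, and one might guess that then nothing is left to keep groups away. The way out is that the two properties behave differently under reducts: a reduct of a theory without infinite groups has no infinite groups, but a reduct of a trivial theory need not be trivial.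

\begin{theorem}\label{thm:main}
Let $I$ be a nonempty set of positive integers. There is a complete theory $T=T_I$ in a countable language (many-sorted; one-sorted if $|I|=1$) such that
\begin{enumerate}
\item[(1)] $T$ is stable and interprets no infinite group; in fact $T$ is a reduct of a stable trivial theory $T^+$;
\item[(2)] for all $m\in I$ and $1\le n\le m$ there are real elements $a_0,\dots,a_n$ witnessing $n$-ampleness over $\emptyset$ such that each $\operatorname{tp}(a_i/\emptyset)$ has weight one and is orthogonal to every trivial type;
\item[(3)] moreover $\operatorname{tp}(a_0\dots a_n/\emptyset)$, the type of the whole tuple, is orthogonal to every trivial type.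
\end{enumerate}
\end{theorem}

Taking $I=\{n\}$ answers the problem positively, for every $n\ge 1$. Taking $I=\{1,2,\dots\}$ gives one many-sorted theory that works for all $n$. The phrase ``elements whose types are orthogonal to all trivial types'' in \cite{source} can be read for the individual types, as above, or for the type of the tuple; by (3) the answer is the same.

The theory $T^+$ is a theory of unary functions. Each element $v$ is attached inside an interval $(l(v),u(v))$ of a partial order of finite height, and an element attached in the interval $(0,1)$ may in addition choose two elements $r_1(v),r_2(v)$. The reduct $T$ remembers the partial order and the unordered triples $\{v,r_1(v),r_2(v)\}$. Forgetting which of two comparable elements was attached to the other produces ampleness; forgetting which vertex of a triple made the choice makes the generic types non-trivial. The tool throughout is that a configuration may be re-oriented without changing its type in $T$.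

Section~\ref{sec:forking} recalls the stability theory that we use. Section~\ref{sec:class} defines the structures and shows re-orientation at work on three and four elements. Sections~\ref{sec:order}--\ref{sec:theories} construct $T^+$ and $T$ and prove (1). Section~\ref{sec:flags} proves conditions (ii)--(iv) for flags. Sections~\ref{sec:components} and~\ref{sec:generic} describe the generic types of $T$ by a pregeometry and prove (i). Section~\ref{sec:orth} derives weight one and orthogonality.

\section{Forking calculus}\label{sec:forking}

In this section $T$ is any complete stable theory and $\mathbb M$ is a saturated model of large cardinality $\kappa$; \emph{small} means of size less than $\kappa$. A \emph{global type} $q$ is a type over $\mathbb M$; it extends uniquely to $\mathbb M^{eq}$, and $q|E$ is its restriction to $E$. A type over $D$ is \emph{stationary} if it has exactly one nonforking extension to each larger set. We use the following textbook facts.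

\begin{enumerate}
\item[(S1)] Independence is invariant under automorphisms, symmetric, and of finite character, and $a\downarrow_C BE$ holds if and only if $a\downarrow_C B$ and $a\downarrow_{CB}E$.
\item[(S2)] For all $a,C,B$ there is $a'\equiv_C a$ with $a'\downarrow_C B$.
\item[(S3)] If $a\downarrow_C B$ then $\operatorname{acl}(Ca)\downarrow_C\operatorname{acl}(CB)$. Independence over $C$ and over $C'$ coincide if $C\subseteq C'\subseteq\operatorname{acl}(C)$. We have $a\downarrow_C a$ if and only if $a\in\operatorname{acl}(C)$. Every extension of a type over $C$ to $\operatorname{acl}(C)$ is nonforking, so a stationary type over $C$ has only one extension to $\operatorname{acl}(C)$.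
\item[(S4)] Every type over a model is definable. A global type definable over $D$ does not fork over $D$. Any two global nonforking extensions of a type over a small set $D$ are conjugate under $\operatorname{Aut}(\mathbb M/D)$.
\item[(S5)] Let $G$ be a group definable in $\mathbb M^{eq}$ over a small model $N$. A definable subset of $G$ is \emph{generic} if finitely many translates of it cover $G$, and $g\in G$ is \emph{generic over $B\supseteq N$} if every $B$-definable subset of $G$ containing $g$ is generic. Generic elements over $B$ exist. If $g$ is generic over $B$, then $g\downarrow_N B$, and $hg$, $gh$ are generic over $B$ for $h\in G\cap\operatorname{dcl}(B)$. If $g$ is generic over $N$ and $g\downarrow_N B$, then $g$ is generic over $B$.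
\end{enumerate}

In our theory nonforking extensions will be found as invariant types.

\begin{lemma}\label{lem:inv}
Let $D$ be small and let $q$ be a global type invariant under $\operatorname{Aut}(\mathbb M/D)$. Then for every small $E\supseteq D$ the type $q|E$ is stationary, and $q$ is its global nonforking extension.
\end{lemma}

\begin{proof}
By finite character we may assume that $q$ has finitely many variables. For each formula $\varphi(x,y)$ the set $\{b:\varphi(x,b)\in q\}$ is definable by (S4) and invariant under $\operatorname{Aut}(\mathbb M/E)$, hence definable over $E$ by saturation. So $q$ does not fork over $E$. Any other global nonforking extension of $q|E$ is conjugate to $q$ over $E$, hence equal to $q$.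
\end{proof}

The definitions in the introduction allow imaginary parameters and tuples, whereas our combinatorics concerns real elements. The next lemma passes from one to the other.

\begin{lemma}\label{lem:moves}
\begin{enumerate}
\item[(a)] Let $C\subseteq\mathbb M^{eq}$ and a tuple $c$ be small. There is a small model $N\prec\mathbb M$ with $C\subseteq\operatorname{dcl}(N)$ and $N\downarrow_C c$. For such $N$ and all subtuples $a,b$ of $c$: $a\downarrow_C b\iff a\downarrow_N b$.
\item[(b)] Let $b$ be a small tuple and $N,E$ small sets. There is a small real tuple $\tilde b$, finite if $b$ is, with $b\in\operatorname{dcl}(\tilde b)$ and $\tilde b\downarrow_{Nb}E$. For such $\tilde b$ and all tuples $e$ from $E$: $\tilde b\downarrow_N e\iff b\downarrow_N e$.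
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take a small model $N_0$ with $C\subseteq\operatorname{dcl}(N_0)$ and, by (S2), $N\equiv_C N_0$ with $N\downarrow_C c$. From $ab\downarrow_C N$ we get $a\downarrow_{Cb}N$ and $a\downarrow_C N$. If $a\downarrow_C b$, the first gives $a\downarrow_C bN$, so $a\downarrow_N b$. If $a\downarrow_N b$, the second gives $a\downarrow_C Nb$.

(b) Take a real $\tilde b_0$ with $b\in\operatorname{dcl}(\tilde b_0)$ and $\tilde b\equiv_{Nb}\tilde b_0$ with $\tilde b\downarrow_{Nb}E$. The implication from left to right is (S3). Conversely, $e\downarrow_N b$ and $e\downarrow_{Nb}\tilde b$ give $e\downarrow_N\tilde b$.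
\end{proof}

\section{The class $\mathcal K$ and the smallest examples}\label{sec:class}

\subsection{Axioms}

Fix $I$. The language $L^+$ has for each $m\in I$ a sort $P_m$ with constants $0,1$, unary predicates $V_{m,0},\dots,V_{m,m}$ and unary functions $l,u,r_1,r_2\colon P_m\to P_m$. Let $V$ be the union of all $V_{m,i}$, and let $O$ be the set of all constants of all sorts. The \emph{level} in the sort $P_m$ is given by $\lambda(0)=-1$, $\lambda(v)=i$ for $v\in V_{m,i}$, and $\lambda(1)=m+1$. Within each sort define
\[
x\le y\quad:\Longleftrightarrow\quad x=0\ \text{ or }\ y=1\ \text{ or }\ u^i(x)=l^j(y)\in V\text{ for some }i,j\ge0 .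
\]
An \emph{out-vertex} is an element $v$ with $r_1(v)\ne0$, and $\{v,r_1(v),r_2(v)\}$ is its \emph{triple}. Let $\mathcal K$ be the class of $L^+$-structures satisfying:
\begin{enumerate}
\item[(A1)] $P_m$ is the disjoint union of $\{0\},\{1\},V_{m,0},\dots,V_{m,m}$ (with $0\neq1$); $l$ and $u$ fix $0$ and $1$; $r_k(0)=r_k(1)=0$.
\item[(A2)] $\lambda(l(v))<\lambda(v)<\lambda(u(v))$ for $v\in V$.
\item[(A3)] $l^j(v)\le u^k(v)$ for $v\in V$ and $j,k\ge1$.
\item[(A4)] $w(v)\neq v$ for $v\in V$ and every nonempty word $w$ in $l,u$.
\item[(A5)] $r_1(v)=0$ if and only if $r_2(v)=0$. If $v$ is an out-vertex, then $r_1(v),r_2(v)\in V$, the elements $v,r_1(v),r_2(v)$ are distinct, and $l(v)=0$, $u(v)=1$.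
\item[(A6)] If $v$ is an out-vertex, then neither $r_1(v)$ nor $r_2(v)$ is an out-vertex with the same triple as $v$.
\end{enumerate}
Think of $v$ as having been inserted into an existing interval $(l(v),u(v))$. Axiom (A3) makes $\le$ transitive, and (A4) says that no element is older than itself. Axiom (A6) says that distinct out-vertices have distinct triples, because an out-vertex $v'\neq v$ with the triple of $v$ is $r_1(v)$ or $r_2(v)$.

An \emph{$lu$-structure} is a structure with the functions $l,u$ only, satisfying (A1)--(A4); it becomes a member of $\mathcal K$ by putting $r_1=r_2=0$, which we abbreviate as $r=0$. The notion is self-dual: reverse the levels and exchange $0$ with $1$ and $l$ with $u$. The word ``dually'' refers to this symmetry. A \emph{root} is an element $v\in V$ with $l(v)=0$ and $u(v)=1$; by (A5) out-vertices are roots. A subset is \emph{closed} (\emph{$lu$-closed}) if it contains $O$ and is closed under all four functions (under $l,u$); $\langle\cdot\rangle$ and $\langle\cdot\rangle_{lu}$ are the corresponding closures. Since the functions are unary, a union of closed sets is closed. The closure of one element is countable but can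 be infinite.

By (A2), levels increase strictly along $x,u(x),u^2(x),\dots$ inside $V$, so the exponents in the definition of $\le$ may be bounded by $m$. Hence $\le$ is quantifier-free definable in each sort, and the axioms are universal sentences, each of which speaks about the substructure generated by one element. Consequently, if $B,C\in\mathcal K$ and $A=B\cap C$ is closed in both, with the same induced structure, then the \emph{free amalgam} $B\cup C$ is in $\mathcal K$. The same holds for any number of factors over $A$ and for unions of chains.

A \emph{hyperedge} is the triple of an out-vertex, which is unique by (A6). Let $R(x,y,z)$ say that $\{x,y,z\}$ is a hyperedge, and let $L$ be the language consisting, in each sort, of $0,1$, the $V_{m,i}$, $\le$ and $R$. Every member of $\mathcal K$ is an $L$-structure. If $B_0\subseteq B\in\mathcal K$ is closed, then $\le$ and $R$ computed in $B_0$ are the restrictions of those of $B$: the definition of $x\le y$ involves only $\langle x,y\rangle_{lu}$, and a hyperedge of $B$ inside $B_0$ has its out-vertex in $B_0$.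

\begin{example}\label{ex:forest}
Let $m=1$. An element of level $0$ has $l(v)=0$ and an element of level $1$ has $u(v)=1$, so (A3) is automatic and each $v\in V$ points to at most one element of $V$. For $x$ of level $0$ and $y$ of level $1$ we have $x\le y$ if and only if $u(x)=y$ or $l(y)=x$. The comparability graph on $V$ is a forest: a cycle of length $k$ consists of $k$ pointers, each vertex is the source of at most one, so the cycle would be directed, against (A4). The language $L$ sees the forest; $L^+$ also sees an orientation of its edges in which every vertex has at most one outgoing edge.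
\end{example}

\subsection{Re-orientation by hand}

We shall construct a saturated model $\mathbb M^+\in\mathcal K$ of $T^+$, with $L$-reduct $\mathbb M\models T$, and prove three principles (Proposition~\ref{prop:rich}, Lemmas~\ref{lem:key} and~\ref{lem:indep}):
\begin{enumerate}
\item[(P1)] if $B\in\mathcal K$ is small and $B_0$ is closed in $B$ and in $\mathbb M^+$, then $B$ embeds into $\mathbb M^+$ over $B_0$;
\item[(P2)] every $L$-isomorphism between small closed subsets of $\mathbb M^+$ is $T$-elementary;
\item[(P3)] if $A,B$ are small closed subsets of $\mathbb M^+$ and $D=A\cap B$, then $A\downarrow_D B$ in $T$ and $\operatorname{tp}_T(A/D)$ is stationary.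
\end{enumerate}
To compute in $T$ with a closed set $B$, we put a more convenient $L^+$-structure on $B$ with the same $L$-reduct, embed it by (P1), and read off independence by (P3); by (P2) the result holds for $B$. The next two examples use only (P1)--(P3), and nothing in the proofs of (P1)--(P3) uses them. The constants lie in $\operatorname{dcl}(\emptyset)$, so independence over $O$ is independence over $\emptyset$.

\begin{example}[a non-trivial triple]\label{ex:triple}
Fix $m\in I$ and $i\le m$. For $j=1,2,3$ let $B_j\in\mathcal K$ consist of $O$ and three roots $x_1,x_2,x_3\in V_{m,i}$, where $r_1(x_j),r_2(x_j)$ are the other two and $r=0$ elsewhere. Identify $B_3$ with a closed subset of $\mathbb M^+$. In $T^+$ we have $x_1,x_2\in\operatorname{dcl}(x_3)$. In $T$ the situation is symmetric, since $B_1,B_2,B_3$ have the same $L$-reduct. Let $\{h,j,k\}=\{1,2,3\}$. In a closed copy of $B_j$ the sets $O\cup\{x_h\}$ and $O\cup\{x_k\}$ are closed with intersection $O$. So in $T$ the elements $x_1,x_2,x_3$ are pairwise independent, and each has the type $p$ of a root of $V_{m,i}$ with $r=0$ (all such roots have the same type by (P2)). By (P3), $p$ is stationary,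 and its nonforking extension to $x_1x_2$ is realized by a root $x^*\ne x_1,x_2$ with $r=0$, which exists by (P1). The closed set $O\cup\{x^*,x_1,x_2\}$ contains no hyperedge, while $R(x_3,x_1,x_2)$ holds. Hence $x_3\not\downarrow x_1x_2$ in $T$, and $p$ is not trivial.
\end{example}

\begin{example}[moving a choice away]\label{ex:shift}
Let $m=1$ and let $B'$ consist of $O$, roots $\rho,w,d$ of level $0$ and an element $a$ of level $1$ with $l(a)=\rho$; put $r_1(\rho)=w$, $r_2(\rho)=d$ and $r=0$ elsewhere. Then $d=r_2l(a)$. Let $B''$ be the structure on the same set in which $a,w,d$ are roots, $u(\rho)=a$, $r_1(w)=\rho$, $r_2(w)=d$ and $r=0$ elsewhere; see Figure~\ref{fig:shift}. In both structures the only comparable pair in $V$ is $\rho<a$ and the only hyperedge is $\{\rho,w,d\}$. In $B''$ the sets $O\cup\{a\}$ and $O\cup\{d\}$ are closed. So in a closed copy of $B'$ we have $a\downarrow d$ in $T$, although $d\in\operatorname{dcl}(a)$ in $T^+$. The tree of $a$ has been re-rooted at $a$, and its hyperedge has been handed over to $w$, which had none.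
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,inner sep=2pt]
\fill[gray!20] (0,0)--(2.2,0)--(1.1,-1.3)--cycle;
\node (a) at (0,1.3) {$a$}; \node (p) at (0,0) {$\rho$};
\node (w) at (2.2,0) {$w$}; \node (d) at (1.1,-1.3) {$d$};
\draw[->,thick] (a)--node[left]{$l$}(p);
\draw[->,dashed] (p)--node[above]{$r_1$}(w);
\draw[->,dashed] (p)--node[below left]{$r_2$}(d);
\fill[gray!20] (5,0)--(7.2,0)--(6.1,-1.3)--cycle;
\node (a2) at (5,1.3) {$a$}; \node (p2) at (5,0) {$\rho$};
\node (w2) at (7.2,0) {$w$}; \node (d2) at (6.1,-1.3) {$d$};
\draw[->,thick] (p2)--node[left]{$u$}(a2);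
\draw[->,dashed] (w2)--node[above]{$r_1$}(p2);
\draw[->,dashed] (w2)--node[below right]{$r_2$}(d2);
\end{tikzpicture}
\caption{Two members of $\mathcal K$ for $m=1$ with the same $L$-reduct: $\rho<a$, and the shaded triple is a hyperedge. Function values equal to $0$ or $1$ are not drawn. On the left $a$ generates $d$; on the right $a$ generates only constants.}\label{fig:shift}
\end{figure}

Section~\ref{sec:generic} carries out the operation of Example~\ref{ex:shift} along a path of arbitrary length.

\section{The order of an $lu$-structure}\label{sec:order}

The goal of this section is Lemma~\ref{lem:transport}: an extension of a closed set can be carried along an $L$-isomorphism. This is the combinatorial content of (P2). For $v,w\in V$ write $w\prec v$ (``$w$ is older than $v$'') if $w\in\langle v\rangle_{lu}\setminus\{v\}$. This is a strict partial order: if $w\prec v\prec z$, then $w\in\langle z\rangle_{lu}$, and $w=z$ would violate (A4).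

\begin{lemma}\label{lem:order}
In an $lu$-structure:
\begin{enumerate}
\item[(a)] $\le$ is a partial order, $x<y$ implies $\lambda(x)<\lambda(y)$, and $l(v)<v<u(v)$ for $v\in V$;
\item[(b)] if $v\in V$ and $v\notin\langle c\rangle_{lu}$, then $c<v$ implies $c\le l(v)$, and $c>v$ implies $c\ge u(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $l,u$ fix the constants, $x\le0$ implies $x=0$ and $1\le z$ implies $z=1$. If $u^ix=l^jy\in V$, then $\lambda(x)\le\lambda(u^ix)=\lambda(l^jy)\le\lambda(y)$, with equality throughout only if $i=j=0$, that is, $x=y$. This gives monotonicity of $\lambda$ and antisymmetry; reflexivity and $l(v)<v<u(v)$ hold by definition and (A2). Let $x\le y\le z$. If one of the three is a constant, the first sentence shows $x=0$ or $z=1$. Otherwise $u^ix=l^jy\in V$ and $u^ky=l^hz\in V$. If $j=0$, then $u^{i+k}x=l^hz$. If $k=0$, then $u^ix=l^{j+h}z$. If $j,k\ge1$, then (A3) gives $u^a(l^jy)=l^b(u^ky)\in V$ for some $a,b$, so $u^{i+a}x=l^{b+h}z\in V$.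

(b) Let $c<v$. For $c=0$ there is nothing to prove. Otherwise $u^ic=l^jv\in V$, and $j\ge1$ because $v\notin\langle c\rangle_{lu}$; so $u^ic=l^{j-1}(lv)$ and $c\le l(v)$. The other part is dual.
\end{proof}

In particular a chain is ordered by the levels of its elements.

\begin{lemma}[simple extensions]\label{lem:simple}
Let $A$ be an $lu$-structure, $x<y$ in the sort $P_m$ of $A$, and $\lambda(x)<i<\lambda(y)$. Adding a new element $v\in V_{m,i}$ with $l(v)=x$, $u(v)=y$ yields an $lu$-structure in which $A$ is $lu$-closed, and for $a\in A$:
\[
v\le a\iff y\le a,\qquad a\le v\iff a\le x .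
\]
\end{lemma}

We call this \emph{adding $v$ in $(x,y)$}.

\begin{proof}
Only the axioms for $v$ need checking. (A3) holds as $l^{j-1}x\le x<y\le u^{k-1}y$ in $A$, and (A4) holds as $w(v)\in A$ for nonempty $w$. If $v\le a\neq1$, then $u^iv=l^ja\in V$ with $i\ge1$, because $l^ja\in A$; so $u^{i-1}y=l^ja$ and $y\le a$. The converse follows from $v\le y$. The second equivalence is dual.
\end{proof}

For an arbitrary extension, the role of $x$ and $y$ is played by the points at which the $l$-path and the $u$-path enter the base.

\begin{lemma}\label{lem:exit}
Let $B$ be an $lu$-structure, $B_0\subseteq B$ $lu$-closed and $X=B\setminus B_0$. For $x\in X$ let $\hat u(x)$ be the first element of $B_0$ among $ux,u^2x,\dots$, and $\hat l(x)$ the first element of $B_0$ among $lx,l^2x,\dots$. Then $\hat l(x)\le\hat u(x)$. For $b\in B_0$ we have $x\le b\iff\hat u(x)\le b$ and $b\le x\iff b\le\hat l(x)$. For $x,y\in X$ we have $x\le y$ if and only if $u^ix=l^jy\in X$ for some $i,j$, or $\hat u(x)\le\hat l(y)$.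
\end{lemma}

\begin{proof}
The elements $\hat u(x),\hat l(x)$ exist because the sequences end in $1$ and $0$, and $\hat l(x)\le x\le\hat u(x)$. With transitivity this gives the first claim and all implications from right to left. Let $x\le b\ne1$. Then $u^ix=l^jb\in V\cap B_0$, so this element has the form $u^{i'}\hat u(x)$, and $\hat u(x)\le b$. The case $b\le x$ is dual. If $x\le y$ in $X$ and the witness $u^ix=l^jy\in V$ lies in $B_0$, it has the form $u^{i'}\hat u(x)=l^{j'}\hat l(y)$.
\end{proof}

\begin{lemma}[transport]\label{lem:transport}
Let $B_0\subseteq B\in\mathcal K$ be closed, $B_0'\in\mathcal K$, and $f\colon B_0\to B_0'$ an $L$-isomorphism. Put $X=B\setminus B_0$ and $\tilde f=f\cup\mathrm{id}_X$. Let $B'=B_0'\sqcup X$ carry the functions of $B'_0$ on $B'_0$, the sorts and levels of $B$ on $X$, and $h_{B'}(x)=\tilde f(h_B(x))$ for $x\in X$ and $h\in\{l,u,r_1,r_2\}$. Then $B'\in\mathcal K$, the set $B_0'$ is closed in $B'$, and $\tilde f\colon B\to B'$ is an $L$-isomorphism.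
\end{lemma}

\begin{proof}
A term in $x\in X$ has the same value in $B$ and in $B'$ as long as all intermediate values stay in $X$, and once it has left $X$ it does not return. So the entry points into $B_0'$ are $\hat u'=f\hat u$ and $\hat l'=f\hat l$. The axioms for elements of $B_0'$ hold in $B_0'$; let $x\in X$. (A1), (A2), (A5) hold because $\tilde f$ is injective and preserves constants and levels. For (A4), if $w(x)=x$ in $B'$, all intermediate values lie in $X$, so $w(x)=x$ in $B$. For (A6), let $x$ be an out-vertex of $B'$ and $v'\neq x$ another one. If $v'\in B_0'$, its triple lies in $B_0'$ and misses $x$. If $v'\in X$, the two triples are the images under $\tilde f$ of the distinct triples of $x$ and $v'$ in $B$.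

For (A3) let $s=l^jx$ and $t=u^kx$ be computed in $B'$, with $j,k\ge1$. Transitivity is so far available only in $B$ and in $B_0'$, and $f$ preserves $\le$.

\emph{Case $s,t\in B_0'$.} Then $s\le\hat l'(x)\le\hat u'(x)\le t$ in $B_0'$.

\emph{Case $s,t\in X$.} Then $s=l^jx\le u^kx=t$ in $B$. By Lemma~\ref{lem:exit}, either $u^as=l^bt\in X$ in $B$, and then also in $B'$, or $\hat u(s)\le\hat l(t)$. In the second case $\hat u'(s)\le\hat l'(t)$ in $B_0'$. By levels $\hat u'(s)\neq0$ and $\hat l'(t)\ne1$, so the definition of $\le$ gives an equation $u^a\hat u'(s)=l^b\hat l'(t)\in V$, which witnesses $s\le t$ in $B'$.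

\emph{Case $s\in X$, $t\in B_0'$.} In $B$ we have $s\le x\le\hat u(x)$, so $\hat u(s)\le\hat u(x)$ by Lemma~\ref{lem:exit}. Hence $\hat u'(s)\le\hat u'(x)\le t$ in $B_0'$. As $\hat u'(s)\ne0$, either $t=1$ or $u^a\hat u'(s)=l^bt\in V$ for some $a,b$; so $s\le t$ in $B'$. The case $s\in B_0'$, $t\in X$ is dual.

Thus $B'\in\mathcal K$. Lemma~\ref{lem:exit} describes the order of $B$ in terms of the order of $B_0$, the maps $\hat u,\hat l$ and equations inside $X$, and likewise for $B'$; these data correspond under $\tilde f$, so $\tilde f$ preserves $\le$ in both directions. Hyperedges inside $B_0$ and inside $B'_0$ correspond under $f$. A hyperedge meeting $X$ has its out-vertex in $X$, in $B$ as well as in $B'$, and the triples of such out-vertices correspond under $\tilde f$ by definition.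
\end{proof}

\section{Approximation by simple extensions}\label{sec:approx}

Since $\langle v\rangle_{lu}$ can be infinite, an extension $B_0\subseteq B$ need not be a union of simple extensions, and a first-order sentence cannot say that it embeds. We want to replace it by a finite sequence of simple extensions that has the correct function values on a prescribed finite set $F$. Cutting all pointers outside $F$, by sending them to $0$ and $1$, does not work: if $v\in F$ and $l(v)<u(v)$ holds only because $u(l(v))=l(u(v))$, then cutting the pointers at $l(v)$ and $u(v)$ destroys (A3) for $v$. The cut pointers have to be redirected.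

Suppose that an $lu$-structure on $B_0\cup Y$, with functions $l',u'$, arises from $B_0$ by simple extensions adding $y_1,\dots,y_s$, where $Y=\{y_1,\dots,y_s\}$. A \emph{parameter set} for it is a finite $E\subseteq B_0$ containing all values of $l',u'$ on $Y$ that lie in $B_0$ and the constants of all sorts that occur in $E\cup Y$. The next lemma says that such a sequence depends only on finitely many inequalities in the base.

\begin{lemma}[transfer]\label{lem:transfer}
Let $E$ be a parameter set as above, $A_0$ an $lu$-structure, and $g\colon E\to A_0$ a map preserving sorts and levels such that $e\le e'$ implies $g(e)\le g(e')$. Then there is an $lu$-structure on $A_0\sqcup Y$, obtained from $A_0$ by simple extensions, with $h(y)=(g\cup\mathrm{id}_Y)(h'(y))$ for $y\in Y$ and $h\in\{l,u\}$.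
\end{lemma}

\begin{proof}
We add the $y_t$ in turn and show that $g_t=g\cup\mathrm{id}\colon E\cup\{y_1,\dots,y_t\}\to A_0\sqcup\{y_1,\dots,y_t\}$ preserves $\le$. From $l'(y_t)<u'(y_t)$ we get $g_{t-1}l'(y_t)\le g_{t-1}u'(y_t)$, and the inequality is strict because the levels differ; so $y_t$ can be added in this interval. If $z\le y_t$ with $z$ in the domain of $g_{t-1}$, then $z\le l'(y_t)$ by Lemma~\ref{lem:simple}, so $g_{t-1}(z)\le g_{t-1}l'(y_t)\le y_t$. The case $z\ge y_t$ is dual.
\end{proof}

\begin{lemma}[approximation]\label{lem:approx}
Let $B$ be an $lu$-structure, $B_0\subseteq B$ $lu$-closed, $X=B\setminus B_0$, and $F\subseteq X$ finite. There are a finite $Y$ with $F\subseteq Y\subseteq X$ and an $lu$-structure $(l',u')$ on $B_0\cup Y$, obtained from $B_0$ by simple extensions adding the elements of $Y$ with their levels, such that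
\begin{enumerate}
\item[(a)] $l'=l$ and $u'=u$ on $F$;
\item[(b)] if $y\in Y$ and $z\in\{l'(y),u'(y)\}\cap V$, then $y$ and $z$ are comparable in $B$.
\end{enumerate}
\end{lemma}

\begin{proof}
To add $v$ in $(l(v),u(v))$ we must first arrange that $l(v)<u(v)$ in the new structure. So the statement that admits induction is about chains.

\medskip\noindent\emph{Step 1. Let $Q\subseteq B$ be a finite chain and $F\subseteq X$ finite. There are a finite $Y$ with $Q\cap X\subseteq Y\subseteq\langle Q\rangle_{lu}\cap X$ and a structure $(l',u')$ on $B_0\cup Y$, obtained from $B_0$ by simple extensions adding the elements of $Y$ with their levels, which satisfies (b), in which $Q$ is a chain, and with $l'=l$, $u'=u$ on $Y\cap F$.}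

We use induction on the pair $(|F\cap\langle Q\rangle_{lu}|,|Q\cap X|)$, ordered lexicographically. If $Q\cap X=\emptyset$, take $Y=\emptyset$. Otherwise let $v$ be $\prec$-maximal in $Q\cap X$. Then $v\notin\langle c\rangle_{lu}$ for all $c\in Q\setminus\{v\}$: for $c\in X$ by maximality, for $c\in B_0$ because $B_0$ is $lu$-closed.

Suppose $v\in F$. Let $Q_1=(Q\setminus\{v\})\cup\{l(v),u(v)\}$, which is a chain by Lemma~\ref{lem:order}(b). We have $\langle Q_1\rangle_{lu}\subseteq\langle Q\rangle_{lu}$, and $v\notin\langle Q_1\rangle_{lu}$ by (A4) and the choice of $v$; so the first coordinate has dropped. Induction gives $Y_1\not\ni v$ and a structure on $B_0\cup Y_1$ in which $Q_1$ is a chain, ordered by levels and therefore as in $B$. In particular $l(v)<u(v)$ there; add $v$ in $(l(v),u(v))$ and put $Y=Y_1\cup\{v\}$. Then (b) holds for $v$. If $c\in Q$ and $c<v$ in $B$, then $c\le l(v)$ in $B$, hence in the new structure, so $c<v$ in the new structure; dually if $c>v$. Thus $Q$ is a chain.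

Suppose $v\notin F$. Apply induction to $Q_1=Q\setminus\{v\}$, obtaining $Y_1\not\ni v$. No element of $Q_1$ has level $\lambda(v)$. Add $v$ in $(x,y)$, where $x$ is the element of largest level below $\lambda(v)$ in $Q_1\cup\{0\}$ and $y$ is the element of least level above $\lambda(v)$ in $Q_1\cup\{1\}$. Then $Q$ is a chain in the new structure, and (b) holds for $v$ because $Q$ is a chain in $B$.

\medskip\noindent\emph{Step 2. If $G\subseteq X$ and $F\subseteq\langle G\rangle_{lu}\cap X$ are finite, there are $Y$ and a structure as in the lemma with $Y\subseteq\langle G\rangle_{lu}$.} The lemma is the case $G=F$.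

We use induction on $|G|$; for $G=\emptyset$ take $Y=\emptyset$. Let $G=G'\cup\{c\}$ with $c\notin G'$, let $B^*=B_0\cup\langle G'\rangle_{lu}$, which is $lu$-closed, and let $F^c=F\setminus B^*\subseteq\langle c\rangle_{lu}$. If $F^c=\emptyset$, then $F\subseteq\langle G'\rangle_{lu}$ and induction applies. Otherwise choose for each $f\in F^c$ a sequence $c=f_0,f_1,\dots,f_p=f$ with $f_{s+1}\in\{l(f_s),u(f_s)\}$, and let $F'$ be the finite set of all terms of these sequences. They lie outside $B^*$ because $f$ does. Step~1 for $B^*\subseteq B$, the chain $\{c\}$ and $F'$ gives $Y_c\subseteq\langle c\rangle_{lu}\setminus B^*$ with $c\in Y_c$ and a structure on $B^*\cup Y_c$ whose functions are correct on $Y_c\cap F'$. If $f_s\in Y_c$, then $f_{s+1}$ is a value of a new function at $f_s$, so $f_{s+1}\in (B^*\cup Y_c)\setminus B^*=Y_c$. Hence $F^c\subseteq F'\subseteq Y_c$.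

It remains to replace the base $B^*$ by an approximation that keeps the inequalities on which this extension depends. Let $E\subseteq B^*$ be a parameter set for it. For each pair $e\le e'$ in $E\cap V$ fix an equation $u^ie=l^je'\in V$. Let $F_1\subseteq\langle G'\rangle_{lu}\cap X$ consist of $F\cap B^*$, $E\cap X$ and those elements $u^ae$ ($a\le i$), $l^be'$ ($b\le j$) that lie in $X$. Induction gives a structure on $B_0\cup Y^*$ with $F_1\subseteq Y^*\subseteq\langle G'\rangle_{lu}$, correct on $F_1$ and satisfying (b). Its functions are correct on $B_0\cup F_1$, so the fixed equations remain true, and the inclusion $E\to B_0\cup Y^*$ preserves $\le$. By Lemma~\ref{lem:transfer} the elements of $Y_c$ can be added to $B_0\cup Y^*$ with the same function values as before. Then $Y=Y^*\cup Y_c$ satisfies (a) and (b).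
\end{proof}

The functions $r_1,r_2$ can be cut freely, since $r=0$ is always allowed.

\begin{lemma}\label{lem:addr}
Let $B_0\subseteq B\in\mathcal K$ be closed and let $F,Y,l',u'$ be as in Lemma~\ref{lem:approx}. Let $F_R\subseteq F$ be a set of out-vertices $v$ of $B$ with $r_1(v),r_2(v)\in B_0\cup Y$. Put $r_k'=r_k$ on $B_0\cup F_R$ and $r_k'=0$ on $Y\setminus F_R$.
\begin{enumerate}
\item[(a)] $B'=(B_0\cup Y,l',u',r_1',r_2')$ is in $\mathcal K$, and $B_0$ is closed in it.
\item[(b)] Let $E$ be a parameter set that also contains the values of $r_1,r_2$ on $F_R$ lying in $B_0$. Let $A_0\in\mathcal K$, and let $g\colon E\to A_0$ be as in Lemma~\ref{lem:transfer} and injective. Then $A_0\sqcup Y$ with $h(y)=(g\cup\mathrm{id}_Y)(h'(y))$ for $h\in\{l,u,r_1,r_2\}$ is in $\mathcal K$, and $A_0$ is closed in it.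
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is the case $A_0=B_0$, $g=\mathrm{id}_E$ of (b). In (b), axioms (A1)--(A4) hold by Lemma~\ref{lem:transfer}. The out-vertices in $Y$ are the elements of $F_R$. They are roots, because they are roots of $B$ and $l',u'$ are correct on $F$, and their triples are the images of their triples in $B$ under the injective level-preserving map $g\cup\mathrm{id}_Y$. This gives (A5), and (A6) for two out-vertices in $F_R$. The triple of an out-vertex in $A_0$ lies in $A_0$, so it differs from the triple of any element of $F_R$.
\end{proof}

\section{The theories $T^+$ and $T$}\label{sec:theories}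

\subsection{Rich structures}

For an infinite cardinal $\kappa$, call $M\in\mathcal K$ \emph{$\kappa$-rich} if for all $B\in\mathcal K$ with $|B|<\kappa$ and all $B_0$ closed in both $B$ and $M$ (with the same induced structure) there is an $L^+$-embedding of $B$ into $M$ over $B_0$. The image of such an embedding is closed.

An $\aleph_1$-rich $M_1\in\mathcal K$ exists. Build a chain $(N_\alpha)_{\alpha<\omega_1}$ in $\mathcal K$, starting with $N_0=O$ and taking unions at limits, where $N_{\alpha+1}$ is obtained from $N_\alpha$ by freely amalgamating a copy of every countable extension $B\in\mathcal K$ of every countable closed $B_0\subseteq N_\alpha$, up to isomorphism over $B_0$. A countable subset of the union $M_1$ lies in some $N_\alpha$, so $M_1$ is $\aleph_1$-rich. Let $T^+=\operatorname{Th}(M_1)$.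

\begin{proposition}\label{prop:rich}
For $\kappa\ge\aleph_1$, every $\kappa$-saturated model of $T^+$ is $\kappa$-rich. The theory $T^+$ has quantifier elimination and is $\mu$-stable for every infinite $\mu$ with $\mu^{\aleph_0}=\mu$.
\end{proposition}

\begin{proof}
Let $N\models T^+$ be $\kappa$-saturated; $N\in\mathcal K$ as $\mathcal K$ is elementary. Let $B_0$ be closed in $B$ and in $N$, $|B|<\kappa$, $X=B\setminus B_0$. Let $\Sigma$ be the set of the following conditions in variables $(x_c)_{c\in X}$: the sort and level of $x_c$; $x_c\ne x_d$ for $c\neq d$; $x_c\ne b$ for $b\in B_0$; and, for $h\in\{l,u,r_1,r_2\}$, $h(x_c)=x_d$ if $h(c)=d\in X$ and $h(x_c)=b$ if $h(c)=b\in B_0$. A solution of $\Sigma$ in $N$ is an embedding of $B$ over $B_0$, so by saturation it suffices to solve a finite $\Sigma_0\subseteq\Sigma$.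

Let $F_R$ be the set of out-vertices $c\in X$ of $B$ for which $\Sigma_0$ contains a condition on some $r_k(x_c)$. Let $F\subseteq X$ and $\bar b\subseteq B_0$ be finite, containing all indices of variables and all parameters of $\Sigma_0$, with $r_1(c),r_2(c)\in F\cup\bar b$ for $c\in F_R$. Apply Lemmas~\ref{lem:approx} and~\ref{lem:addr} to $F$ and $F_R$, obtaining $B'=B_0\cup Y$, and let $E\supseteq\bar b$ be a parameter set, enumerated as $\bar e$. Let $\chi(\bar z)$ state the sorts and levels of the elements of $\bar e$, their distinctness and the relations $e\le e'$ that hold among them. Let $\Delta(\bar y,\bar z)$ state the sorts and levels of the elements of $Y$, their distinctness from each other and from $\bar z$, and all values of the four functions of $B'$ on $Y$; these values lie in $Y\cup E$. If $\bar e'\in M_1$ satisfies $\chi$, then Lemma~\ref{lem:addr}(b) with the countable closed set $A_0=\langle\bar e'\rangle$ and $\aleph_1$-richness give $\bar y\in M_1$ with $\Delta(\bar y,\bar e')$. So $M_1$, and hence $N$, satisfies $\forall\bar z\,(\chi\to\exists\bar y\,\Delta)$. Since $N\models\chi(\bar e)$, there is a solution of $\Delta(\bar y,\bar e)$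 in $N$, and it solves $\Sigma_0$ because $B'$ agrees with $B$ on all function values mentioned in $\Sigma_0$.

By richness, the isomorphisms between countable closed subsets of two $\aleph_1$-saturated models form a back-and-forth system: given $f\colon B_1\to B_2$ and $c$, copy the extension $B_1\subseteq\langle B_1c\rangle$ over $B_2$ and embed it. Tuples with the same quantifier-free type generate isomorphic closed sets, so they have the same type, and $T^+$ has quantifier elimination. Hence the type of a finite tuple $a$ over a closed set $D$ is determined by the list of terms $w(a)$ that lie in $D$, their values, and the equalities between and levels of the terms. If $|D|\le\mu=\mu^{\aleph_0}$, there are at most $\mu^{\aleph_0}\cdot2^{\aleph_0}=\mu$ such lists.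
\end{proof}

Let $\mu=\mu^{\aleph_0}$ be large and $\kappa=\mu^+$. Then $\kappa^{\aleph_0}=\kappa$, so $T^+$ is $\kappa$-stable. Since $\kappa$ is regular, the union of an elementary chain $(M_\alpha)_{\alpha<\kappa}$ of models of size $\kappa$, in which $M_{\alpha+1}$ realizes all types over $M_\alpha$, is a saturated model of size $\kappa$. Let $\mathbb M^+$ be such a model, let $\mathbb M$ be its $L$-reduct, and put
\[
T=\operatorname{Th}(\mathbb M).
\]
As $\le$ and $R$ are definable in $\mathbb M^+$, the structure $\mathbb M$ is saturated and $T$ is stable. We use $\mathbb M^+$ and $\mathbb M$ as monster models; \emph{small} means of size less than $\kappa$, and \emph{closed} refers to the functions of $\mathbb M^+$. By Proposition~\ref{prop:rich}, $\mathbb M^+$ is $\kappa$-rich, which is (P1); we refer to this as \emph{richness}.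

\subsection{Elementary maps and independence}

\begin{lemma}[key lemma]\label{lem:key}
If $B_1,B_2\subseteq\mathbb M$ are small and closed and $f\colon B_1\to B_2$ is an $L$-isomorphism, then $f$ is $T$-elementary, and hence extends to an automorphism of $\mathbb M$.
\end{lemma}

\begin{proof}
The maps $f$ as in the statement are partial isomorphisms of $\mathbb M$, and we show that they form a back-and-forth system. Given $c\in\mathbb M$, transport $B_1\subseteq\langle B_1c\rangle$ along $f$ by Lemma~\ref{lem:transport} to an extension $B_2\subseteq B_2'\in\mathcal K$, and embed $B_2'$ into $\mathbb M^+$ over $B_2$ by richness. The composite is an $L$-isomorphism of $\langle B_1c\rangle$ onto a small closed set and extends $f$. The other direction is symmetric.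
\end{proof}

\begin{lemma}\label{lem:indep}
Let $D,A,B$ be small closed sets with $D\subseteq A\cap B$.
\begin{enumerate}
\item[(a)] If $A\cap B=D$, then $A\downarrow_D B$ both in $T^+$ and in $T$, and $\operatorname{tp}_T(A/D)$ is stationary.
\item[(b)] If $A\downarrow_D B$ in $T^+$ or in $T$, then $A\cap B=D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We amalgamate a copy of $A$ freely with the whole monster model and show that its type is invariant. Let $\mathbb M'\succ\mathbb M^+$ be saturated of cardinality $\kappa'>\kappa$, with $\kappa'$ of the same kind as $\kappa$. Richness and Lemma~\ref{lem:key} hold in $\mathbb M'$ for sets of size less than $\kappa'$, in particular of size $\kappa$. Embedding the free amalgam of $\mathbb M^+$ and a copy of $A$ over $D$, we obtain a closed $A^*\subseteq\mathbb M'$ with $A^*\cap\mathbb M=D$ and an $L^+$-isomorphism $A\to A^*$ over $D$. Let $q=\operatorname{tp}_T(A^*/\mathbb M)$ and $X=A^*\setminus D$.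

Let $\sigma\in\operatorname{Aut}(\mathbb M/D)$. We claim that $\sigma\cup\mathrm{id}_{A^*}$ is an $L$-automorphism of the closed set $A^*\cup\mathbb M$. For $x\in X$ the entry points $\hat u(x),\hat l(x)$ into $\mathbb M$ lie in $A^*\cap\mathbb M=D$ and are fixed by $\sigma$. So for $b\in\mathbb M$ Lemma~\ref{lem:exit} gives $x\le b\iff\hat u(x)\le b\iff\hat u(x)\le\sigma b\iff x\le\sigma b$, and dually. A hyperedge meeting $X$ has its out-vertex in $X$, so it lies in $A^*$ and is fixed pointwise. This proves the claim. By Lemma~\ref{lem:key} in $\mathbb M'$ the map is $T$-elementary, so $\sigma(q)=q$. By Lemma~\ref{lem:inv}, $q|D=\operatorname{tp}_T(A/D)$ is stationary and $q$ does not fork over $D$. Finally, the map $A\cup B\to A^*\cup B$ given by the isomorphism on $A$ and the identity on $B$ is an $L^+$-isomorphism of closed sets, because $A\cap B=D=A^*\cap B$. So $\operatorname{tp}_T(A/B)=q|B$, which does not fork over $D$. For $T^+$ the same argument works with $\sigma\in\operatorname{Aut}(\mathbb M^+/D)$: now $\sigma\cup\mathrm{id}_{A^*}$ is an $L^+$-automorphism, and quantifier elimination replaces Lemma~\ref{lem:key}.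

(b) An element $c\in A\cap B$ satisfies $c\downarrow_D c$, so it is algebraic over $D$ in the theory considered. If $c\notin D$, embed over $D$ the free amalgam of infinitely many copies of $\langle Dc\rangle$. This gives infinitely many conjugates of $c$ over $D$ in $T^+$, hence also in $T$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:trivial}
$T^+$ is trivial, and $T$ interprets no infinite group.
\end{corollary}

\begin{proof}
Work in $T^+$. Let $a,b,c$ in $(\mathbb M^+)^{eq}$ be pairwise independent over $C$. By Lemma~\ref{lem:moves}(a) we may replace $C$ by a small model $N$, which is a closed set. Using Lemma~\ref{lem:moves}(b) three times, choose real tuples $\tilde a,\tilde b,\tilde c$ over which $a,b,c$ are respectively definable, with $\tilde a\downarrow_{Na}bc$, $\tilde b\downarrow_{Nb}\tilde ac$, $\tilde c\downarrow_{Nc}\tilde a\tilde b$. The lemma shows successively that each of the triples $(\tilde a,b,c)$, $(\tilde a,\tilde b,c)$, $(\tilde a,\tilde b,\tilde c)$ is pairwise independent over $N$. The closed sets $\tilde A=\langle N\tilde a\rangle$, $\tilde B=\langle N\tilde b\rangle$, $\tilde C=\langle N\tilde c\rangle$ are contained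 in the definable closures of their generators, so they are pairwise independent over $N$ and pairwise intersect in $N$ by Lemma~\ref{lem:indep}(b). Then $\tilde B\cup\tilde C$ is closed and $\tilde A\cap(\tilde B\cup\tilde C)=N$, so $\tilde A\downarrow_N\tilde B\tilde C$ by Lemma~\ref{lem:indep}(a), and $a\downarrow_N bc$. The same holds with the roles permuted.

An infinite group $G$ interpreted in $T$ is interpreted in $T^+$, say over a small model $N$. Use (S5). Let $g$ be generic over $N$ and $h$ generic over $Ng$. Then $g\downarrow_N h$, so $g$ is generic over $Nh$, and $gh$ is generic over $Ng$ and over $Nh$. Thus $g,h,gh$ are pairwise independent over $N$. Triviality gives $gh\downarrow_N g,h$, and $gh\in\operatorname{dcl}(N,g,h)$ yields $gh\in\operatorname{acl}(N)$. Then a finite set is generic, so finitely many translates of a finite set cover $G$, a contradiction.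
\end{proof}

\begin{remark}
The proof of triviality uses that $\langle N\tilde a\rangle\subseteq\operatorname{dcl}(N\tilde a)$ in $T^+$. This is the step that fails in $T$, where independence of elements does not pass to their closures: in Example~\ref{ex:triple} we have $x_3\downarrow x_1$ in $T$ but $x_1\in\langle x_3\rangle$.
\end{remark}

\emph{From now on types, $\downarrow$, $\operatorname{acl}$ and $\operatorname{dcl}$ refer to $T$}; quantifier elimination refers to $T^+$. We suppress the constants and call $E\subseteq\mathbb M$ closed if $E\cup O$ is closed.

\section{Flags and zigzags}\label{sec:flags}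

Fix $m\in I$ and $1\le n\le m$. A \emph{flag} is a tuple $a_0<\dots<a_n$ with $a_j\in V_{m,j}$ such that $\{a_0,\dots,a_n\}$ is closed and $r=0$ on it. By Lemma~\ref{lem:simple} and richness, a flag can be built by adding the $a_j$ in any order, each in the interval between its neighbors among the elements already present, $0$ and $1$ included. Any two flags are $L$-isomorphic, so \emph{all flags have the same type} by Lemma~\ref{lem:key}, and for each condition of Definition~\ref{def:ample} we may choose the order of construction. Put $a_{-1}=0$.

\begin{proposition}\label{prop:flags}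
Every flag satisfies conditions (ii), (iii) and (iv) of Definition~\ref{def:ample} over $\emptyset$.
\end{proposition}

\begin{proof}
\emph{Condition (ii).} Let $1\le i<n$. Add $a_i$ in $(0,1)$, then $a_{i-1},\dots,a_0$ with $a_j$ in $(0,a_{j+1})$, then $a_{i+1},\dots,a_n$ with $a_j$ in $(a_{j-1},1)$. The sets $\{a_i,a_{i+1}\}$ and $\{a_0,\dots,a_i\}$ are closed with closed intersection $\{a_i\}$, so $a_{i+1}\downarrow_{a_i}a_0\dots a_{i-1}$ by Lemma~\ref{lem:indep}.

\medskip
\emph{Conditions (iii) and (iv).} Let $0\le i<n$ and $D=\{a_0,\dots,a_{i-1}\}$. We show that every $e\in\operatorname{acl}(Da_i)\cap\operatorname{acl}(Da_{i+1})$ lies in $\operatorname{acl}(D)$; the case $i=0$ is (iii), the others are (iv). The element $e$ may be imaginary, and we have no description of imaginaries. Instead we show that $e$ is algebraic, uniformly, over each vertex of a long zigzag starting at $a_i,a_{i+1}$, and that distant vertices look independent from $a_i$ over $D$.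

Take the flag with $a_j$ added in $(a_{j-1},1)$ for $j=0,\dots,n$, so $D$ is closed. Consider a structure consisting of $O$, $D$ and a set $P$ of elements of levels $i$ and $i+1$ above $a_{i-1}$. To add $c$ \emph{next to} $c'\in P$ means: if $\lambda(c')=i+1$, add $c$ of level $i$ in $(a_{i-1},c')$; if $\lambda(c')=i$, add $c$ of level $i+1$ in $(c',1)$; in both cases $r(c)=0$. By Lemma~\ref{lem:simple} and levels, $c$ lies above all of $D$, and $c'$ is the only element of $P$ comparable with $c$. Put $c_0=a_i$, $c_1=a_{i+1}$; note that $c_1$ is next to $c_0$. By richness choose $c_2,c_3,\dots\in\mathbb M$ with $c_{s+1}$ added next to $c_s$, so that each $S_s=D\cup\{c_0,\dots,c_s\}$ is closed. Then $c_s$ has level $i$ for even $s$ and $i+1$ for odd $s$, all $c_s$ lie above $D$, and $c_s,c_t$ are comparable if and only if $|s-t|\le1$.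

\medskip\noindent\emph{Claim. For $s\ge1$, $c_{s-1}$ and $c_{s+1}$ have the same type over $\operatorname{acl}(Dc_s)$.}

Rebuild $S_{s+1}$ from the middle: over $D$ add $c_s$ in $(a_{i-1},1)$, then $c_{s+1}$ and $c_{s-1}$ next to $c_s$, then $c_{s-2}$ next to $c_{s-1}$, and so on down to $c_0$. The resulting member of $\mathcal K$ has the same order as $S_{s+1}$ and no hyperedges. Embed it over $D$; by Lemma~\ref{lem:key} it suffices to prove the claim in this copy. There $H=D\cup\{c_s\}$, $H\cup\{c_{s-1}\}$ and $H\cup\{c_{s+1}\}$ are closed, and the last two are isomorphic over $H$. So $c_{s-1}$ and $c_{s+1}$ have the same type over $H$. It is stationary by Lemma~\ref{lem:indep}(a), so it has only one extension to $\operatorname{acl}(H)$ by (S3). This proves the claim.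

\medskip
Choose formulas $\varphi_0(v,x)$ and $\varphi_1(v,x)$ over $D$ with $\varphi_0(e,c_0)$ and $\varphi_1(e,c_1)$, each having at most $N_0$ solutions $v$ for every $x$, for some finite $N_0$. (If $\psi(v,c_0)$ has $N_0$ solutions, one of which is $e$, use $\psi(v,x)\wedge\exists^{\le N_0}v\,\psi(v,x)$.) By induction, $\varphi_0(e,c_s)$ holds for even $s$ and $\varphi_1(e,c_s)$ for odd $s$: the statement for $c_s$ gives $e\in\operatorname{acl}(Dc_s)$, and then the claim carries the statement for $c_{s-1}$ over to $c_{s+1}$.

Seen from $c_s$ with $s$ large, the pointers lead backward along the zigzag for a long time before they reach $a_i$. In the limit they never do. Let $Z=O\cup D\cup\{a_i\}\cup\{c'_h:h<\omega\}$, where $r=0$ and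
\[
(l,u)(c'_h)=(a_{i-1},c'_{h+1}),\ \lambda(c'_h)=i\ \ (h\text{ even});\qquad (l,u)(c'_h)=(c'_{h+1},1),\ \lambda(c'_h)=i+1\ \ (h\text{ odd}).
\]
Then $Z\in\mathcal K$. For (A4): a pointer from $c'_h$ leads to $c'_{h+1}$ or into the closed set $O\cup D$. For (A3): if $u(v)=1$ there is nothing to prove, and this covers all $v\in V$ except $v=c'_h$ with $h$ even. For these $u^2v=1$, and for $j\ge1$ we have $l^jv=l^{j-1}a_{i-1}=l^jc'_{h+2}=l^{j+1}(uv)$, so $l^jv\le uv$. Embed $Z$ into $\mathbb M^+$ over the closed set $D\cup\{a_i\}$. The sets $D\cup\{c'_h:h<\omega\}$ and $D\cup\{a_i\}$ are closed with intersection $D$, so $c_0'\downarrow_D a_i$.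

Let $\theta(x)$ be an $L$-formula over $Da_i$ true of $c_0'$. It is equivalent to a quantifier-free $L^+$-formula with parameters in the closed set $O\cup D\cup\{a_i\}$; let $k$ bound the length of its terms in $x$, and let $s>k$ be even. The bijection $c'_h\mapsto c_{s-h}$ ($h\le k$), extended by the identity on $O\cup D\cup\{a_i\}$, is well defined and injective because $s-h\geq 1$; it preserves levels and commutes with the four functions at $c'_h$ for $h<k$. So it maps $w(c_0')$ to $w(c_s)$ for all words of length at most $k$, and $\theta(c_s)$ holds. As also $\varphi_0(e,c_s)$, the set $\operatorname{tp}(c'_0/Da_i)\cup\{\varphi_0(e,x)\}$ is finitely satisfiable; let $y^*$ realize it. Then $y^*\downarrow_D a_i$ and $e\in\operatorname{acl}(Dy^*)\cap\operatorname{acl}(Da_i)$, so $e\downarrow_D e$ and $e\in\operatorname{acl}(D)$ by (S3).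
\end{proof}

Condition (i) asks for a dependence, which Lemma~\ref{lem:indep} gives only between closed sets. It will follow from the description of generic types (Corollary~\ref{cor:ample}).

\section{Components and a pregeometry}\label{sec:components}

Lemma~\ref{lem:indep} describes independence in $T$ through the functions of $\mathbb M^+$, which automorphisms of $\mathbb M$ do not respect. To control forking of generic elements over arbitrary sets we need a closure operator defined from $\le$ and $R$ alone. It lives on the connected components of the order.

\subsection{Components and roots}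

In an $lu$-structure, the \emph{components} are the connected components of the comparability graph of $\le$ on $V$. They are also the components of the \emph{pointer graph}, whose edges are the pairs $\{v,l(v)\}$ and $\{v,u(v)\}$ contained in $V$: such pairs are comparable, and an equation $u^ix=l^jy\in V$ gives a pointer path from $x$ to $y$.

\begin{lemma}\label{lem:roots}
Let $A$ be an $lu$-structure and $D\subseteq A$ $lu$-closed.
\begin{enumerate}
\item[(a)] Elements of $D$ that are connected in $A$ are connected in $D$.
\item[(b)] Each component of $A$ contains at most one root. If a component of $A$ meets $D$, its root, if any, lies in $D$.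
\end{enumerate}
\end{lemma}

\begin{proof}
When $v$ is added in $(x,y)$, its pointer neighbors are those of $x,y$ that lie in $V$; if both do, they are comparable and so already connected. Thus either $v$ is a root and starts a new component, or it joins one old component; components never merge. So if $B'=D\cup Y$ arises from $D$ by simple extensions, then elements of $D$ connected in $B'$ are connected in $D$, no root in $Y$ is connected to an element of $D$, and distinct roots in $Y$ are not connected.

Suppose a pointer path in $A$ joins two elements of $D$, or joins a root outside $D$ to an element of $D$ or to another root outside $D$. Apply Lemma~\ref{lem:approx} with $F$ the set of vertices of the path outside $D$. The new functions are correct on $D\cup F$, so in $B'$ the path is still a pointer path and roots on it are still roots. By the first paragraph, the first case gives (a) and the other two are impossible. This gives the second part of (b), and, applied with $O$ in place of $D$, the first part.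
\end{proof}

Let $A\in\mathcal K$. Here (A5) enters: out-vertices are roots, so a component $C$ contains at most one out-vertex. Its triple, if it exists, is the \emph{out-edge} $e_C$ of $C$. By (A6) every hyperedge is the out-edge of exactly one component. If $C$ meets a closed set $D$ and $e_C$ exists, then $e_C\subseteq D$ by Lemma~\ref{lem:roots}(b).

\subsection{The closure operator}

Let $\mathcal C$ be the set of components of $\mathbb M$. Count each component as one degree of freedom and each hyperedge as one constraint: for finite $\mathcal U\subseteq\mathcal C$ let $R[\mathcal U]$ be the set of hyperedges contained in $\bigcup\mathcal U$, and put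
\[
\delta(\mathcal U)=|\mathcal U|-|R[\mathcal U]|,\qquad d(\mathcal U)=\min\{\delta(\mathcal W):\mathcal U\subseteq\mathcal W\subseteq\mathcal C,\ \mathcal W\text{ finite}\}.
\]
We have $\delta(\mathcal U)\ge0$, because $C\mapsto e_C$ maps a subset of $\mathcal U$ onto $R[\mathcal U]$; so the minimum exists and $d(\emptyset)=0$. Since $R[\mathcal U]\cup R[\mathcal W]\subseteq R[\mathcal U\cup\mathcal W]$ and $R[\mathcal U]\cap R[\mathcal W]=R[\mathcal U\cap\mathcal W]$, the function $\delta$ is submodular: $\delta(\mathcal U\cup\mathcal W)+\delta(\mathcal U\cap\mathcal W)\le\delta(\mathcal U)+\delta(\mathcal W)$. Applying this to supersets of $\mathcal U,\mathcal W$ at which the minima are attained shows that $d$ is submodular. Also $d(\mathcal U)\le d(\mathcal U\cup\{C\})\le d(\mathcal U)+1$. For $\mathcal S\subseteq\mathcal C$ define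
\[
C\in\operatorname{cl}_{\mathcal C}(\mathcal S)\iff d(\mathcal U\cup\{C\})=d(\mathcal U)\text{ for some finite }\mathcal U\subseteq\mathcal S .
\]
Recall that a \emph{pregeometry} is a closure operator (extensive, monotone, idempotent) of finite character with exchange: $x\in\operatorname{cl}(Sy)\setminus\operatorname{cl}(S)$ implies $y\in\operatorname{cl}(Sx)$. Then bases exist, $\dim(\bar b/S)$ is well defined, decreases when $S$ grows, and is additive: $\dim(\bar a\bar b/S)=\dim(\bar a/S)+\dim(\bar b/S\bar a)$. The operator $\operatorname{cl}_{\mathcal C}$ is a pregeometry. Indeed, by submodularity an equation $d(\mathcal U\cup\{C\})=d(\mathcal U)$ persists when $\mathcal U$ is enlarged. For idempotence, let $d(\mathcal W\cup\{C\})=d(\mathcal W)$ with $\mathcal W\subseteq\operatorname{cl}_{\mathcal C}(\mathcal S)$, and take one finite $\mathcal U\subseteq\mathcal S$ witnessing this for all members of $\mathcal W$; adding them one at a time gives $d(\mathcal U\cup\{C\})\le d(\mathcal U\cup\mathcal W\cup\{C\})=d(\mathcal U\cup\mathcal W)=d(\mathcal U)$. For exchange, if $d(\mathcal U\cup\{C',C\})=d(\mathcal U\cup\{C'\})$ and $d(\mathcal U\cup\{C\})=d(\mathcal U)+1$,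 then $d(\mathcal U\cup\{C,C'\})\le d(\mathcal U)+1=d(\mathcal U\cup\{C\})$.

For a real set $E$ let $\mathcal C_E$ be the set of components meeting $E$, and let $\operatorname{cl}(E)$ be the set of elements of $V$ whose component lies in $\operatorname{cl}_{\mathcal C}(\mathcal C_E)$. This is the pullback of $\operatorname{cl}_{\mathcal C}$ along $V\to\mathcal C$, hence a pregeometry on $V$; constants in $E$ are ignored. It is defined from $V$, $\le$ and $R$, so \emph{$\operatorname{cl}$ is invariant under $\operatorname{Aut}(\mathbb M)$}.

Over a closed set the closure can be read off from the orientation: a component is in the closure of $D$ when, following out-edges from it, one is trapped in finitely many components, all of which have used up their out-edge.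

\begin{lemma}\label{lem:closure}
Let $D$ be closed and $C\in\mathcal C\setminus\mathcal C_D$. Then $C\in\operatorname{cl}_{\mathcal C}(\mathcal C_D)$ if and only if there is a finite $\mathcal W\subseteq\mathcal C\setminus\mathcal C_D$ with $C\in\mathcal W$ such that every member of $\mathcal W$ has an out-edge, contained in $\bigcup(\mathcal W\cup\mathcal C_D)$. Moreover $\operatorname{cl}(D)$ is closed.
\end{lemma}

\begin{proof}
Let $\mathcal V\subseteq\mathcal C$ be finite. A hyperedge in $R[\mathcal V]$ is $e_{C'}$ for a unique $C'\in\mathcal V$. If $C'\in\mathcal C_D$, then $e_{C'}\subseteq D$, so $e_{C'}\in R[\mathcal V\cap\mathcal C_D]$; if $C'\notin\mathcal C_D$, then $e_{C'}\notin R[\mathcal V\cap\mathcal C_D]$ because of its out-vertex. So $|R[\mathcal V]|-|R[\mathcal V\cap\mathcal C_D]|$ is the number of $C'\in\mathcal V\setminus\mathcal C_D$ having an out-edge contained in $\bigcup\mathcal V$. Hence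
\begin{enumerate}
\item[$(*)$] $\delta(\mathcal V)\ge\delta(\mathcal V\cap\mathcal C_D)$, with equality if and only if every $C'\in\mathcal V\setminus\mathcal C_D$ has an out-edge, contained in $\bigcup\mathcal V$.
\end{enumerate}

Let $\mathcal U\subseteq\mathcal C_D$ be finite with $d(\mathcal U\cup\{C\})=d(\mathcal U)$, and choose $\mathcal V\supseteq\mathcal U\cup\{C\}$ with $\delta(\mathcal V)=d(\mathcal U)$. Then $\delta(\mathcal V)=d(\mathcal U)\le\delta(\mathcal V\cap\mathcal C_D)\le\delta(\mathcal V)$, and $\mathcal W=\mathcal V\setminus\mathcal C_D$ works by $(*)$. Conversely, given $\mathcal W$, let $\mathcal U_0$ be the finite set of members of $\mathcal C_D$ met by out-edges of members of $\mathcal W$. Choose $\mathcal V_0\supseteq\mathcal U_0$ with $\delta(\mathcal V_0)=d(\mathcal U_0)$; by $(*)$ we may take $\mathcal V_0\subseteq\mathcal C_D$. Then, by the equality case of $(*)$, $d(\mathcal V_0\cup\{C\})\le\delta(\mathcal V_0\cup\mathcal W)=\delta(\mathcal V_0)=d(\mathcal U_0)\le d(\mathcal V_0)$, so $C\in\operatorname{cl}_{\mathcal C}(\mathcal C_D)$.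

For the last statement let $x\in\operatorname{cl}(D)$ with component $C$. The values $l(x),u(x)$ lie in $C\cup O$. Let $x$ be an out-vertex, so its triple is $e_C$. If $C\in\mathcal C_D$, then $e_C\subseteq D\cap V\subseteq\operatorname{cl}(D)$. Otherwise take $\mathcal W$ for $C$; the same $\mathcal W$ shows that all its members lie in $\operatorname{cl}_{\mathcal C}(\mathcal C_D)$, so $e_C\subseteq\bigcup(\mathcal W\cup\mathcal C_D)\subseteq\operatorname{cl}(D)$.
\end{proof}

For instance, $\operatorname{cl}(\emptyset)\neq\emptyset$: a root $\rho$ of level $0$ may choose two elements of level $1$ added in $(\rho,1)$, and then $\mathcal W=\{C\}$ works for the component $C$ of $\rho$.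

\subsection{Re-rooting}

For $m=1$ a finite component is a tree, and it is re-rooted at a vertex by reversing the pointers on the path to the old root. In general both pointers of an element matter, and, as in Lemma~\ref{lem:approx}, the statement that admits induction is about chains; we shall apply it to a single element.

\begin{lemma}[re-rooting]\label{lem:reroot}
Let $G=C\cup\{0,1\}$ be a finite $lu$-structure in one sort with $C=G\cap V$ connected, and let $Q\subseteq C$ be a nonempty chain. There are functions $l',u'$ on $G$ making it an $lu$-structure with the same order and levels in which $Q\cup\{0,1\}$ is $lu$-closed.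
\end{lemma}

\begin{proof}
Induction on $|C|$. If $|C|=1$, the only element is a root. Let $|C|\ge2$ and let $v\in C$ be $\prec$-maximal, so $v\notin\langle c\rangle_{lu}$ for $c\in G\setminus\{v\}$. Then $G^-=G\setminus\{v\}$ is $lu$-closed, $G$ arises from it by adding $v$ in $(l(v),u(v))$, and $C\setminus\{v\}$ is connected in $G^-$ by Lemma~\ref{lem:roots}(a). Also $v$ is not a root, since otherwise it would be isolated in the pointer graph.

If $v\notin Q$, apply induction to $G^-$ and $Q$, and add $v$ in $(l(v),u(v))$ again; by Lemma~\ref{lem:simple} the order is that of $G$.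

Let $v\in Q$. The set $Q_1=(Q\setminus\{v\})\cup(\{l(v),u(v)\}\cap V)$ is nonempty, and $Q_1\cup\{v\}\supseteq Q$ is a chain by Lemma~\ref{lem:order}(b). Induction gives $(l_1,u_1)$ on $G^-$ with the same order and levels and with $Q_1\cup\{0,1\}$ closed under $l_1,u_1$. We build the new structure from $\{0,1\}$ by simple extensions. First add the elements of the chain $Q_1\cup\{v\}$, those of $Q$ first, each between its neighbors among the elements present. Then add the remaining elements $c$, older ones with respect to $(l_1,u_1)$ first, each in $(l_1(c),u_1(c))$. By construction $Q\cup\{0,1\}$ is $lu$-closed. We show by induction that the order on the elements present is always that of $G$; this also shows that each step is possible. In the first phase both orders are chains, ordered by levels.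

Let $c$ be a remaining element and $P$ the set of elements present before $c$, including $0,1$. The set $P\setminus\{v\}$ is closed under $l_1,u_1$, contains $l_1(c),u_1(c)$, and does not contain $c$. For $z\in P$, in the new structure $z<c$ if and only if $z\le l_1(c)$, by Lemma~\ref{lem:simple}, and the latter relation is that of $G$ by induction. So we need that in $G$
\[
z<c\iff z\le l_1(c)\qquad(z\in P).
\]
For $z\ne v$ this is Lemma~\ref{lem:order} in $(G^-,l_1,u_1)$, as $c$ is not in the $(l_1,u_1)$-closure of $z$. For $z=v$, note that $u(v)\in Q_1\cup\{1\}\subseteq P\setminus\{v\}$ and $u(v)\ne c$. Lemma~\ref{lem:simple} for the extension $G^-\subseteq G$ and the case $z=u(v)$ give $v<c\iff u(v)<c\iff u(v)\le l_1(c)\iff v\le l_1(c)$. The relations $z>c$ are dual.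
\end{proof}

\section{Generic types}\label{sec:generic}

For a small closed set $D$, $m\in I$ and $0\le i\le m$, let $p_D^{m,i}$ be the type over $D$ of a root $a^*\in V_{m,i}\setminus D$ with $r(a^*)=0$. Such a root exists by richness, $D\cup\{a^*\}$ is closed, and the type does not depend on $a^*$ by Lemma~\ref{lem:key}. The component of $a^*$ has no out-edge and misses $D$ by Lemma~\ref{lem:roots}(b), so $a^*\notin\operatorname{cl}(D)$ by Lemma~\ref{lem:closure}. The main step is the converse. If $a\notin\operatorname{cl}(D)$, one can escape from the component of $a$ along out-edges, either to a component without out-edge or arbitrarily far. In the first case we shift each hyperedge on the path one component forward, as in Example~\ref{ex:shift}. In the second case we first cut the structure at a distance that a given formula cannot see, which creates a component without out-edge.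

\begin{lemma}\label{lem:generic}
If $D$ is small and closed and $a\in V_{m,i}\setminus\operatorname{cl}(D)$, then $\operatorname{tp}(a/D)=p_D^{m,i}$.
\end{lemma}

\begin{proof}
Let $\varphi(x)$ be an $L$-formula over $D$ true of $a$; we show $\varphi\in p_D^{m,i}$. Let $\psi(x)$ be a quantifier-free $L^+$-formula over $D$ equivalent to $\varphi$ in $\mathbb M^+$, and let $k\ge1$ bound the length of its terms in $x$. Put $B=\langle Da\rangle$ and $X=B\setminus D$. The letter $w$ without index ranges over words in $l,u,r_1,r_2$.

\medskip\noindent\emph{The path.} Let $C_0\notin\mathcal C_D$ be the component of $a$. Let $\mathcal W$ be the set of components $C$ reachable by a sequence $C_0,\dots,C_t=C$ in $\mathcal C\setminus\mathcal C_D$ such that $e_{C_j}$ exists and meets $C_{j+1}$ for $j<t$. Every out-edge of a member of $\mathcal W$ is contained in $\bigcup(\mathcal W\cup\mathcal C_D)$. Since $a\notin\operatorname{cl}(D)$, Lemma~\ref{lem:closure} shows that some member of $\mathcal W$ has no out-edge or $\mathcal W$ is infinite. In either case there is $C\in\mathcal W$ that has no out-edge or contains no $w(a)$ with $|w|\le k$. Take a shortest sequence $C_0,\dots,C_t=C$;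 its terms are distinct. For $j<t$ let $\rho_j$ be the root of $C_j$, let $e_j=e_{C_j}$ and choose $w_{j+1}\in e_j\cap C_{j+1}$; put $w_0=a$. If $w_j\in B$ and $j<t$, then $C_j$ meets the closed set $B$, so $\rho_j\in e_j\subseteq B$ and $w_{j+1}\in B$. Thus all $w_j$, $\rho_j$, $e_j$ lie in $B$. By Lemma~\ref{lem:roots}(a) there is for each $j<t$ a pointer path in $B$ from $w_j$ to $\rho_j$; it lies in $C_j$, hence in $X$.

\medskip\noindent\emph{Truncation.} Let $F\subseteq X$ be the finite set consisting of all $w(a)\notin D$ with $|w|\le k$, the vertices of these paths, and the elements of $e_j\setminus D$ for $j<t$; it contains $w_0,\dots,w_t$. Let $F_R$ be the set of out-vertices $v\in F$ such that $v=w(a)$ with $|w|<k$ or $v=\rho_j$ with $j<t$. For these $v$ we have $r_1(v),r_2(v)\in D\cup F$. Moreover $F_R\cap C_t=\emptyset$: if $C_t$ contains an out-vertex, it has an out-edge and so contains no $w(a)$ with $|w|\le k$; and $\rho_j\in C_j\ne C_t$. Lemmas~\ref{lem:approx} and~\ref{lem:addr}(a) give $B'=D\cup Y\in\mathcal K$ with $Y\supseteq F$ finite and $D$ closed in $B'$. All four functions of $B'$ are correct at each $w(a)$ with $|w|<k$, so the terms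 of length at most $k$ in $a$ have the same values in $B'$ as in $B$, and $B'\models\psi(a)$.

By Lemma~\ref{lem:approx}(b), the ends of a pointer edge of $B'$ are comparable in $\mathbb M$, so each component of $B'$ is contained in a component of $\mathbb M$. Let $C_j'$ be the component of $w_j$ in $B'$. Then $C_j'\subseteq C_j$, so the $C_j'$ are distinct, disjoint from $D$, and finite. For $j<t$ the path from $w_j$ to $\rho_j$ lies in $F$ and is still a pointer path, so $\rho_j\in C'_j$; it is an out-vertex of $B'$ with triple $e_j$, and it is the only one in $C_j'$. The component $C_t'$ contains no out-vertex of $B'$, since these lie in $D\cup F_R$.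

\medskip\noindent\emph{Re-orientation.} Define $B''$ on the same set. For $0\le j\le t$, the set $C'_j\cup\{0,1\}$ is a finite $lu$-structure as in Lemma~\ref{lem:reroot}; replace $l,u$ on $C_j'$ by the functions given there for $Q=\{w_j\}$, so that $w_j$ becomes a root. For $j<t$ let $r_1(w_{j+1}),r_2(w_{j+1})$ enumerate $e_j\setminus\{w_{j+1}\}$, and put $r=0$ at all other elements of $\bigcup_jC_j'$, in particular at $a=w_0$. Elsewhere nothing changes.

In $B'$ and in $B''$ each set $C_j'\cup O$ and the complement of $\bigcup_jC'_j$ are closed under $l,u$. So (A1)--(A4) hold in $B''$, comparabilities in $V$ occur only within one of these pieces, and the order of $B''$ is that of $B'$. Axiom (A5) holds because $w_{j+1}$ is a root. In $B'$ the out-vertices in $\bigcup_jC_j'$ are $\rho_0,\dots,\rho_{t-1}$, with triples $e_0,\dots,e_{t-1}$; in $B''$ they are $w_1,\dots,w_t$, with the same triples; the other out-vertices and their triples are unchanged. By (A6) in $B'$ all these triples are distinct, so (A6) holds in $B''$. Thus $B''\in\mathcal K$ has the same $L$-reduct as $B'$, induces the same structure on the closed subset $D$, and $a$ is a root of $B''$ with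 $r(a)=0$.

\medskip
Embed $B'$ and $B''$ into $\mathbb M^+$ over $D$ by $\alpha$ and $\beta$. Then $\psi(\alpha(a))$ holds, hence $\varphi(\alpha(a))$. The map $\beta\alpha^{-1}$ is an $L$-isomorphism of small closed sets fixing $D$, so by Lemma~\ref{lem:key} $\operatorname{tp}(\alpha(a)/D)=\operatorname{tp}(\beta(a)/D)=p_D^{m,i}$.
\end{proof}

To pass from closed sets to arbitrary real sets $E$ we cannot simply replace $E$ by $\langle E\rangle$, which may have larger $\operatorname{cl}$-closure. We first move $E$ by an automorphism of $\mathbb M$ so that this does not happen.

\begin{proposition}\label{prop:generic}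
Let $m\in I$ and $0\le i\le m$.
\begin{enumerate}
\item[(a)] There is an $\operatorname{Aut}(\mathbb M)$-invariant global type $\mathfrak p_{m,i}$ such that for all small real $E$ and all $a\in V_{m,i}$: $a\models\mathfrak p_{m,i}|E\iff a\notin\operatorname{cl}(E)$. For every small $E\subseteq\mathbb M^{eq}$ the type $\mathfrak p_{m,i}|E$ is stationary, with global nonforking extension $\mathfrak p_{m,i}$.
\item[(b)] For small real sets $N\subseteq N'$ and $a\models\mathfrak p_{m,i}|N$: $a\downarrow_N N'\iff a\notin\operatorname{cl}(N')$.
\item[(c)] If $E$ is small and real, $a\in V\setminus\operatorname{cl}(E)$, and $\bar a$ is a finite tuple in the component of $a$, then $\bar a\downarrow E$.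
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Normalization.} Let $E$ be small and real. We find $\sigma\in\operatorname{Aut}(\mathbb M)$ with $\operatorname{cl}(\langle\sigma E\rangle)=\operatorname{cl}(\sigma E)$. Let $(e_\alpha)$ enumerate a $\operatorname{cl}$-basis of $E\cap V$. By richness choose distinct roots $e_\alpha^*$ with $r=0$ and with the sorts and levels of the $e_\alpha$. We show $(e_\alpha)_{\alpha<\beta}\equiv(e^*_\alpha)_{\alpha<\beta}$ by induction on $\beta$; limit steps are immediate. If $\tau\in\operatorname{Aut}(\mathbb M)$ maps $(e_\alpha)_{\alpha<\beta}$ to $(e^*_\alpha)_{\alpha<\beta}$, then $\tau(e_\beta)\notin\operatorname{cl}(D_\beta)$ by invariance of $\operatorname{cl}$, where $D_\beta=\{e_\alpha^*:\alpha<\beta\}$ is closed. By Lemma~\ref{lem:generic}, $\tau(e_\beta)$ has the same type over $D_\beta$ as $e^*_\beta$. So some $\sigma$ maps the basis onto the closed set $D$ of all $e_\alpha^*$. Then $\operatorname{cl}(\sigma E)=\operatorname{cl}(D)$, which is closed by Lemma~\ref{lem:closure}; hence $\langle\sigma E\rangle\subseteq\operatorname{cl}(D)\cup O$ and $\operatorname{cl}(\langle\sigma E\rangle)=\operatorname{cl}(D)$.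

\medskip
(a) We claim that $V_{m,i}\setminus\operatorname{cl}(E)$ is nonempty and that all its elements have the same type $q_E$ over $E$. This is invariant under automorphisms, so we may assume $\operatorname{cl}(E^+)=\operatorname{cl}(E)$ for $E^+=\langle E\rangle$; then the elements in question are the realizations of $p_{E^+}^{m,i}$ outside $\operatorname{cl}(E^+)$, by Lemma~\ref{lem:generic} and the remark before it. For $E\subseteq E'$ we have $q_E\subseteq q_{E'}$, and $\sigma(q_E)=q_{\sigma E}$ for $\sigma\in\operatorname{Aut}(\mathbb M)$. So the union $\mathfrak p_{m,i}$ of all $q_E$ is an invariant global type, and Lemma~\ref{lem:inv} applies with $D=\emptyset$. If $a\models q_E$, then $a$ is conjugate over $E$ to an element outside $\operatorname{cl}(E)$, so $a\notin\operatorname{cl}(E)$.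

(b) By (a), $\mathfrak p_{m,i}|N'$ is the unique nonforking extension of $\mathfrak p_{m,i}|N$ to $N'$.

(c) Again assume $\operatorname{cl}(E^+)=\operatorname{cl}(E)$. Let $a^*\notin E^+$ be a root with $r=0$ of the sort and level of $a$. By Lemma~\ref{lem:generic} there is $\tau\in\operatorname{Aut}(\mathbb M/E^+)$ with $\tau(a)=a^*$; it maps $\bar a$ into the component $C^*$ of $a^*$. By Lemma~\ref{lem:roots}(b), $C^*$ misses $E^+$ and $a^*$ is its only root, so $r=0$ on $C^*$ and $C^*$ is closed. Hence $\langle\tau(\bar a)\rangle\cap E^+=O$, and $\tau(\bar a)\downarrow E^+$ by Lemma~\ref{lem:indep}. Applying $\tau^{-1}$ gives $\bar a\downarrow E^+$.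
\end{proof}

\begin{corollary}\label{cor:ample}
Every flag $a_0<\dots<a_n$ in the sort $P_m$ witnesses $n$-ampleness over $\emptyset$, and $a_j\models\mathfrak p_{m,j}|\emptyset$ for all $j$.
\end{corollary}

\begin{proof}
All flags have the same type, so take the one with $a_j$ added in $(a_{j-1},1)$. Its component has the root $a_0$, with $r(a_0)=0$, so it has no out-edge, and $a_j\notin\operatorname{cl}(\emptyset)$ by Lemma~\ref{lem:closure}. Thus $a_j\models\mathfrak p_{m,j}|\emptyset$. Since $a_n$ lies in the component of $a_0$, we have $a_n\in\operatorname{cl}(a_0)$, so $a_n\not\downarrow a_0$ by Proposition~\ref{prop:generic}(b). This is (i); the other conditions are Proposition~\ref{prop:flags}.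
\end{proof}

\section{Weight one and orthogonality to trivial types}\label{sec:orth}

Fix $m\in I$ and $0\le i\le m$, and write $\mathfrak p=\mathfrak p_{m,i}$. A root of $V_{m,i}$ with $r=0$ lies outside $\operatorname{cl}(\emptyset)$, so $\mathfrak p|\emptyset$ is the type $p$ of Example~\ref{ex:triple}, and there are
\begin{equation}\label{eq:triple}
x_1,x_2,x_3\models\mathfrak p|\emptyset\ \text{ pairwise independent, with }x_3\not\downarrow x_1x_2 .
\end{equation}
This says that $\mathfrak p|\emptyset$ is not trivial. Orthogonality to all trivial types is a stronger demand: a trivial type $q$ might interact with realizations of $\mathfrak p$ in a way that the dependence in \eqref{eq:triple} does not see. Weight one excludes this, because it lets us transfer independence between a realization of $\mathfrak p$ and any tuple that forks with it.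

\begin{proposition}\label{prop:weight}
The type $\mathfrak p|\emptyset$ has weight one.
\end{proposition}

\begin{proof}
It is not algebraic, since $x_3\not\downarrow x_1x_2$. Let $C\subseteq\mathbb M^{eq}$ be small, $a\models\mathfrak p|C$, $b\downarrow_C e$, and suppose $a\not\downarrow_C b$ and $a\not\downarrow_C e$. By finite character we may take $b,e$ finite. Choose $N$ as in Lemma~\ref{lem:moves}(a) for $C$ and $abe$. Then $b\downarrow_N e$, $a\not\downarrow_N b$, $a\not\downarrow_N e$, and $a\models\mathfrak p|N$ by stationarity, as $a\downarrow_C N$. By Lemma~\ref{lem:moves}(b) choose finite real $\tilde b$, $\tilde e$ with $b\in\operatorname{dcl}(\tilde b)$, $e\in\operatorname{dcl}(\tilde e)$, $\tilde b\downarrow_{Nb}e$ and $\tilde e\downarrow_{Ne}\tilde b$. Then $\tilde b\downarrow_N e$, hence $\tilde b\downarrow_N\tilde e$, while $a\not\downarrow_N\tilde b$ and $a\not\downarrow_N\tilde e$. By Proposition~\ref{prop:generic}, $a\in\operatorname{cl}(N\tilde b)\cap\operatorname{cl}(N\tilde e)$ and $a\notin\operatorname{cl}(N)$.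

We compute $\dim(\tilde b/N\tilde e)$ in two ways, where $\tilde b$ stands for its non-constant part. Let $b_1,\dots,b_r$ be a $\operatorname{cl}$-basis of $\tilde b$ over $N$. Each $b_{s+1}$ lies outside $\operatorname{cl}(Nb_1\dots b_s)$, so it realizes the generic type of its sort and level over $Nb_1\dots b_s$; and $b_{s+1}\downarrow_{Nb_1\dots b_s}\tilde e$ by (S1). By Proposition~\ref{prop:generic}(b), $b_{s+1}\notin\operatorname{cl}(N\tilde eb_1\dots b_s)$. So $\dim(\tilde b/N\tilde e)=r$. On the other hand, additivity gives $r=\dim(a\tilde b/N)=1+\dim(\tilde b/Na)$, and $a\in\operatorname{cl}(N\tilde e)$ gives $\dim(\tilde b/N\tilde e)=\dim(\tilde b/N\tilde ea)\le\dim(\tilde b/Na)=r-1$. This is a contradiction.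
\end{proof}

We use weight one in the following form. For small $C$ and $a\models\mathfrak p|C$:
\begin{equation}\label{eq:dagger}
\text{if }b\not\downarrow_C a\text{ and }e\downarrow_C b,\text{ then }e\downarrow_C a .
\end{equation}

\begin{proposition}\label{prop:orth}
The type $\mathfrak p|\emptyset$ is orthogonal to every trivial type.
\end{proposition}

\begin{proof}
Let $q\in S(B)$ be trivial, $D\supseteq B$, $a\models\mathfrak p|D$, and let $b$ realize a nonforking extension of $q$ to $D$. Suppose $a\not\downarrow_D b$. Choose $N$ as in Lemma~\ref{lem:moves}(a) for $D$ and $ab$. Then $a\models\mathfrak p|N$, $a\not\downarrow_N b$, and $b$ realizes a nonforking extension of $q$ to $N\cup D$; since $D\subseteq\operatorname{dcl}(N)$, types and independence over $N$ and over $N\cup D$ are the same. The plan is to place $a$ in a triple as in \eqref{eq:triple}, to attach a copy of $b$ to each vertex, and to pull the independence of the three copies back to the triple.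

Take $(a',x',y')\equiv(x_3,x_1,x_2)$ with $a'x'y'\downarrow N$. Then $a'\models\mathfrak p|N$, so an automorphism over $N$ moves $a'$ to $a$; we obtain $x,y$ with $(a,x,y)\equiv(x_3,x_1,x_2)$ and $axy\downarrow N$. By (S2), without changing $\operatorname{tp}(xy/Na)$, we may assume $xy\downarrow_{Na}b$. As in Lemma~\ref{lem:moves}(a), $a,x,y\models\mathfrak p|N$ are pairwise independent over $N$ and $a\not\downarrow_N xy$. Choose $b_x,b_y$ with
\[
xb_x\equiv_N ab\equiv_N yb_y,\qquad b_x\downarrow_{Nx}aby,\qquad b_y\downarrow_{Ny}abxb_x .
\]
From $x\downarrow_N a$ and $x\downarrow_{Na}b$ we get $x\downarrow_N ab$, and with $b_x\downarrow_{Nx}ab$ we get $xb_x\downarrow_N ab$. The same two steps give $y\downarrow_N ab$ and $yb_y\downarrow_N ab$. From $x\downarrow_N y$ and $b_x\downarrow_{Nx}y$ we get $xb_x\downarrow_N y$, and with $b_y\downarrow_{Ny}xb_x$ we get $yb_y\downarrow_N xb_x$. So $b,b_x,b_y$ are pairwise independent over $N$ and have the same type over $N$. This type is not algebraic, as $a\not\downarrow_N b$, so the three are distinct. Triviality of $q$, used only here, shows that $b,b_x,b_y$ are independent over $N$.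

Now apply \eqref{eq:dagger} three times. First, $b_x\not\downarrow_N x$ and $bb_y\downarrow_N b_x$ give $bb_y\downarrow_N x$. Hence $b\downarrow_{Nb_y}x$, and with $b\downarrow_N b_y$ we get $b\downarrow_N xb_y$; so $b\downarrow_N x$ and $b\downarrow_{Nx}b_y$. Second, work over $Nx$. We have $y\models\mathfrak p|Nx$ because $y\downarrow_N x$, and $b_y\not\downarrow_{Nx}y$, since otherwise $y\downarrow_N xb_y$, contrary to $y\not\downarrow_N b_y$. So $b\downarrow_{Nx}b_y$ gives $b\downarrow_{Nx}y$, and therefore $b\downarrow_N xy$. Third, $b\not\downarrow_N a$ and $xy\downarrow_N b$ give $xy\downarrow_N a$, a contradiction.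
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1) $T$ is the reduct of $T^+$ to the definable relations of $L$; $T^+$ is stable by Proposition~\ref{prop:rich}, and the rest is Corollary~\ref{cor:trivial}.

(2) Let $\bar a=(a_0,\dots,a_n)$ be a flag in $P_m$. By Corollary~\ref{cor:ample} it witnesses $n$-ampleness over $\emptyset$ and $\operatorname{tp}(a_j/\emptyset)=\mathfrak p_{m,j}|\emptyset$. Apply Propositions~\ref{prop:weight} and~\ref{prop:orth}.

(3) The point is that forking of the whole flag over $\emptyset$ is detected by $a_0$. Let $q\in S(B)$ be trivial, $D\supseteq B$, $\bar a'\equiv\bar a$ with $\bar a'\downarrow D$, and let $b$ realize a nonforking extension of $q$ to $D$. Suppose $\bar a'\not\downarrow_D b$. Choose $N$ as in Lemma~\ref{lem:moves}(a) for $D$ and $\bar a'b$. Then $\bar a'\downarrow N$, $\bar a'\not\downarrow_N b$, and $b$ realizes a nonforking extension of $q$ to $N\cup D$. By Lemma~\ref{lem:moves}(b) choose a real $\tilde b$ with $b\in\operatorname{dcl}(\tilde b)$ and $\tilde b\downarrow_{Nb}\bar a'$. Then $\bar a'\not\downarrow_N\tilde b$, so $\bar a'\not\downarrow N\tilde b$. The tuple $\bar a'$ is a chain in $V$,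 so it lies in the component of $a_0'$, and Proposition~\ref{prop:generic}(c) gives $a'_0\in\operatorname{cl}(N\tilde b)$. Since $a_0'\downarrow N$, we have $a_0'\models\mathfrak p_{m,0}|N$, so $a_0'\not\downarrow_N\tilde b$ by Proposition~\ref{prop:generic}(b), and $a_0'\not\downarrow_N b$ by Lemma~\ref{lem:moves}(b). This contradicts Proposition~\ref{prop:orth} for $\mathfrak p_{m,0}$ and $q$ over $N\cup D$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Geometric Properties of Forking in Stable Theories},
\texttt{https://www.uea.ac.uk/\textasciitilde h120/Luminy13.pdf}.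
\end{thebibliography}
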